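# Strips of fast oscillation: a degenerate two-dimensional SDE without strong solutions

## A corrected coordinate and a one-strip amplifier

Let $v(x,y)$ be a smooth bounded function with $|v_y|\le\frac12$, let $c_0$ be a constant, and define a drift from $v$ by
$$b=\frac{c_0-y\,v_x-\frac12 v_{yy}}{1+v_y}. \tag{1}$$
If $dX=Y\,dt$ and $dY=b(X,Y)\,dt+dW$, Itô's formula gives
$$d\big(Y+v(X,Y)\big)=\big[b(1+v_y)+Yv_x+\tfrac12v_{yy}\big]dt+(1+v_y)\,dW=c_0\,dt+(1+v_y)\,dW. \tag{2}$$
So the corrected velocity $Y+v(X,Y)$ has constant drift; all the irregularity of $b$ has moved into the noise coefficient $1+v_y$. For two solutions $Z^i=(X^i,Y^i)$, $i=1,2$, driven by the same $W$ the constant drifts cancel: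
$$M_t:=Y^1_t-Y^2_t+v(Z^1_t)-v(Z^2_t)=M_0+\int_0^t g_s\,dW_s,\qquad g=v_y(Z^1)-v_y(Z^2). \tag{3}$$
The common noise does not cancel. It pushes the particles apart whenever $v_y$ takes different values at the two of them.

Now take a wave packet in a thin vertical strip. Let $0<\alpha<\frac12$, let $L$ be a small length, $\kappa=L^{\theta}$ with $\theta=\frac12-\alpha$, $\chi$ a cut-off on $(0,1)$, and
$$v=\varepsilon L^{1+\alpha}\,\chi\Big(\frac{x-a}{\kappa}\Big)\sin\Big(\Theta(x)+\frac{y}{\sqrt L}\Big),\qquad \Theta(x)=\frac1L\Big((x-a)+\frac{(x-a)^2}{2\kappa}\Big).$$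
The drift (1) differs from $c_0$ by $O(L^\alpha)$, while $v_y$ has amplitude $\varepsilon L^{\alpha+1/2}$. A particle with velocity of order one stays in the strip for a time of order $\kappa$. If two particles cross it at $x$-distance at least $L$, their phases differ, and we expect $M$ to receive a kick of variance of order
$$L^{1+2\alpha}\cdot\kappa=L^{3/2+\alpha}=L^{2m},\qquad m=\tfrac34+\tfrac\alpha2<1 .$$
After a further time of order one, a velocity difference $L^m$ is a distance $L^m\gg L$. So the strip is an amplifier: distance $L$ in, distance about $L^m$ out. With $\alpha=\frac14$, for instance, $\theta=\frac14$, $m=\frac78$.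

Here is what it is for. Put infinitely many strips, with scales $L_k\downarrow0$, at positions $x_*+2^{-k}$ accumulating at a line $x=x_*$. A pair of particles leaving $x_*$ to the right meets ever coarser strips, and however small its initial separation, it should be amplified to a fixed size. Two solutions with the same noise and, in the limit, the same starting point then separate. That is how we answer the following question.

## The equation, and what it means for the noise to determine the solution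

Consider in $\mathbb R^2$
$$dX_t=Y_t\,dt,\quad X_0=x,\qquad dY_t=b(X_t,Y_t)\,dt+dW_t,\quad Y_0=y, \tag{4}$$
with $W$ a standard one-dimensional Brownian motion (BM) and
$$b(x,y)=-u(x,y)\,y-\beta x-\gamma\operatorname{sign}(y),\qquad \beta,\gamma>0,\qquad \operatorname{sign}(0)=0 \tag{5}$$
(the value of $\operatorname{sign}$ at $0$ is irrelevant). Here $u:\mathbb R^2\to\mathbb R$ is Borel with $u_1\le u\le u_2$, where $0<u_1\le u_2<\infty$ are constants. In words: an oscillator with friction $u$, dry friction $\gamma$, and noise in the velocity only. In particular $|b(x,y)|\le C(1+|x|+|y|)$.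

**Definition (solution).** A solution from $(x,y)$ is a continuous adapted process $Z=(X,Y)$ on a filtered probability space, on which $W$ is a BM *for the filtration*, such that (4) holds. It is *strong* if $Z$ is moreover adapted to the augmented filtration of $W$. In particular a strong solution is measurable with respect to the completion of $\sigma(W)$, that is, $Z=F(W)$ a.s. with $F$ Borel on path space.

**Definition (uniqueness).** *Uniqueness in law* from $z$: all solutions from $z$ have the same law. *Pathwise uniqueness* from $z$: two solutions from $z$ on one filtered space with the same $W$ coincide a.s.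

**Facts used.** We take as given that under the assumptions above (4) has a weak solution, unique in law, from every point (and it is strong Markov). The Yamada–Watanabe theorem says that weak existence and pathwise uniqueness together give a strong solution, on any space carrying a BM. It is also known (Campillo et al.) that a strong solution exists if the drift splits into a Lipschitz part and a part monotone in $y$. The question, from "On mixing rate for degenerate 2D diffusion", is whether measurability of $u$ alone suffices: does (4)–(5) admit a strong solution for every such $u$, all $\beta,\gamma>0$ and every initial point? The answer is **no**, and Hölder continuity of $u$ does not help.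

**Theorem 1.** Let $\beta,\gamma>0$, $0<u_1<u_2$, $\alpha\in(0,\frac12)$ be arbitrary. There is a function $u:\mathbb R^2\to[u_1,u_2]$, which is $C^\infty$ off a compact vertical segment and satisfies
$$|u(x,y)-u(x',y')|\le C\big(|x-x'|^\alpha+|y-y'|^{2\alpha}\big), \tag{6}$$
such that for every initial point $(x,y)\in\mathbb R^2$ the system (4)–(5) has no strong solution: there is not even a solution with $(X,Y)$ measurable with respect to the completion of $\sigma(W)$.

**Proposition 2.** If $u=u(y)$ is Borel with $u_1\le u\le u_2$, then (4)–(5) has a pathwise unique strong solution from every initial point.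

Hence, for a prescribed range $[u_1,u_2]$, strong solvability for all measurable $u$ with values in it holds if and only if $u_1=u_2$. (If $u_1=u_2$ then $u$ is constant and Proposition 2 applies; if $u_1<u_2$ Theorem 1 applies.)

How does one prove that *no* solution is a function of the noise? One exhibits two different solutions with the same noise.

**Lemma 3.** Suppose that from $z=(x,y)$ there is a solution $Z$ measurable with respect to the completion of $\sigma(W)$. Then pathwise uniqueness holds from $z$.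

*Proof.* For any solution $(Z,W)$ from $z$ we have $W=Y-y-\int_0^\cdot b(Z_s)\,ds$, a fixed measurable functional of $Z$. Uniqueness in law of $Z$ therefore gives uniqueness of the joint law of $(Z,W)$. If $Z=F(W)$ a.s. for one solution, then $\tilde Z=F(\tilde W)$ a.s. for every solution $(\tilde Z,\tilde W)$ from $z$. Two solutions with the same $\tilde W$ are both equal to $F(\tilde W)$. $\square$

*Example of the mechanism.* Let $\xi$ be a BM started at $0$ and $B=\int_0^\cdot\operatorname{sign}(\xi)\,d\xi$. Since $\xi$ spends zero time at $0$, $[B]_t=t$, so $B$ is a BM by Lévy's theorem, and $\int\operatorname{sign}(\xi)\,dB=\int\operatorname{sign}(\xi)^2d\xi=\xi$. So $\xi$ solves $d\xi=\operatorname{sign}(\xi)\,dB$. Since $\operatorname{sign}$ is odd, $-\xi$ solves the same equation with the same $B$. As $\int\operatorname{sign}(-\xi)\,d(-\xi)=B$ too, $(\xi,B)$ and $(-\xi,B)$ have the same law. If $\xi=F(B)$ a.s., then $-\xi=F(B)$ a.s., which is absurd. In our problem the noise is additive,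 so two such solutions are much harder to find.

## Cases in which the noise does determine the solution

**Smooth friction.** Let $u-\bar u\in C_c^\infty$ for a constant $\bar u$. Then $b$ is a Lipschitz function minus $\gamma\operatorname{sign}(y)$. For two solutions with the same $W$ from the same point the differences $\delta X,\delta Y$ are absolutely continuous (the noise cancels), and for a.e. $t$
$$\frac{d}{dt}\big(|\delta X|^2+|\delta Y|^2\big)\le C\big(|\delta X|^2+|\delta Y|^2\big)-2\gamma\,\delta Y\,\big(\operatorname{sign}Y^1-\operatorname{sign}Y^2\big)\le C\big(|\delta X|^2+|\delta Y|^2\big),$$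
because $\operatorname{sign}$ is nondecreasing. Gronwall gives pathwise uniqueness, and Yamada–Watanabe a strong solution. We use this below for smooth approximations of our $u$.

**Friction depending on $y$ only: proof of Proposition 2.** Here a change of coordinate removes the irregular drift. Let $f(y)=-u(y)y-\gamma\operatorname{sign}y$, which is locally bounded, and
$$s(y)=\int_0^y\exp\Big(-2\int_0^\eta f\Big)\,d\eta .$$
(For $u\equiv\bar u$ this is $s'(\eta)=\exp(\bar u\eta^2+2\gamma|\eta|)$.) Since $yf(y)\le0$, we have $\int_0^\eta f\le0$ for $\eta$ of either sign. So $s'\ge1$, $s$ is a bijection of $\mathbb R$, $s^{-1}$ is Lipschitz, $s'$ is locally Lipschitz, and $s''=-2fs'$ a.e.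

For any solution, $Y$ is a semimartingale with $[Y]_t=t$. The Itô–Tanaka formula, with the occupation times formula to turn $\frac12\int L^a_t\,s''(a)\,da$ into $\frac12\int_0^ts''(Y)\,ds$, gives for $\Sigma=s(Y)$
$$d\Sigma=s'(Y)\big[(f(Y)-\beta X)\,dt+dW\big]+\tfrac12s''(Y)\,dt .$$
As $\frac12s''=-fs'$ a.e., the terms with $f$ cancel:
$$d\Sigma=-\beta X\,s'(s^{-1}(\Sigma))\,dt+s'(s^{-1}(\Sigma))\,dW,\qquad dX=s^{-1}(\Sigma)\,dt. \tag{7}$$
The coefficients of (7) are locally Lipschitz in $(X,\Sigma)$. Take two solutions of (7) with the same $W$ and start, stop them when either leaves the ball of radius $N$, and let $\Delta$ be their difference. Cauchy–Schwarz for the drift, Doob's inequality for the martingale part and the Lipschitz bound on the ball give $\mathbb E\sup_{s\le t}|\Delta_s|^2\le C_N(1+t)\int_0^t\mathbb E\sup_{s'\le s}|\Delta_{s'}|^2ds$, so $\Delta=0$ by Gronwall. Let $N\to\infty$: pathwise uniqueness holds for $(X,\Sigma)$, hence for $(X,Y)$. With weak existence, Yamada–Watanabe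 gives a strong solution. $\square$

## Why neither argument survives dependence on $x$, and what that suggests

Suppose $u$ satisfies only (6). In the region $y>0$ the Gronwall argument gives, for $\xi=X^1-X^2$ and $D=Y^1-Y^2$, only locally $|D'|\le C(|\xi|^\alpha+|D|^{2\alpha})$ for small differences. The comparison equation $\xi''=\xi^\alpha$ has a nonzero solution issuing from $\xi(0)=\xi'(0)=0$, namely $\xi=ct^p$ with $p=\frac2{1-\alpha}$ and $cp(p-1)=c^\alpha$ (indeed $p-2=\alpha p$). So the inequality does not force $\xi=0$.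

The coordinate change is (2): find $v$ with (1), and use $Y+v$. It closes if the new noise coefficient is Lipschitz. For our wave packet, $v_{yy}$ is $O(L^\alpha)$, harmless. But where $\chi=1$ near the point and $|\sin|=1$,
$$|v_{xy}|=\varepsilon L^{1+\alpha}\cdot\Theta'(x)\cdot L^{-1/2}\ge\varepsilon L^{\alpha-1/2},$$
which is unbounded as $L\downarrow0$, because $\alpha<\frac12$. The noise coefficient fails to be Lipschitz in $x$: this is where the argument stops, and also the room for a counterexample.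

**The width of the strip.** Two demands compete. The kick must beat the scale: with width $\kappa=L^{\theta'}$ its size is $L^{m'}$, $m'=\frac12+\alpha+\frac{\theta'}2$, and we need $m'<1$, i.e. $\theta'<1-2\alpha$. And the distance must not change by as much as $L$ inside the strip, so that the phase difference stays under control: a velocity difference $L^{m'}$ during time $L^{\theta'}$ moves it by $L^{m'+\theta'}$, so we need $m'+\theta'>1$, i.e. $\theta'>\frac{1-2\alpha}3$. The choice $\theta=\frac{1-2\alpha}2$ lies in this window.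

**The quadratic phase.** With the linear phase $(x-a)/L$ the two phases would differ by $\lambda=\xi/L$ plus a small term, and the kick would have variance proportional to $1-\cos\lambda$, to leading order. This vanishes if $\lambda\in2\pi\mathbb Z$: particles one wavelength apart receive the same kick. With $\Theta$ the phase difference is $\lambda\big(1+\frac{x-a}\kappa\big)$, which sweeps from $\lambda$ to $2\lambda$ across the strip. The average of $1-\cos$ over the sweep is bounded below for all $|\lambda|\ge1$.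

**A second cancellation.** Between strips the distance evolves as $\xi_e+M_e(t-e)$, with $e$ the exit time, and this could vanish just when the pair reaches the next strip. The zero of this line is fixed at time $e$, while the arrival time is not, because of the noise during the flight. So the coincidence is unlikely.

## Construction of $u$

**Step 1: exponents.** *We fix the scales.* Put $\theta=\frac12-\alpha$, $m=\frac34+\frac\alpha2\in(\frac34,1)$, $n=\frac{1+m}2\in(m,1)$, $\nu=\frac nm>1$, and for $k\ge0$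
$$L_k=e^{-\nu^k},\qquad\kappa_k=L_k^\theta .$$
Then
$$L_k\le\kappa_k<1,\quad L_{k+1}=L_k^\nu,\quad L_{k+1}^m=L_k^n,\quad L_k^{1+2\alpha}\kappa_k=L_k^{2m},\quad m+\theta=\tfrac54-\tfrac\alpha2>1,\quad \theta<\tfrac12<m. \tag{8}$$
For $\alpha=\frac14$: $\theta=\frac14$, $m=\frac78$, $n=\frac{15}{16}$, $\nu=\frac{15}{14}$. The identity $L_{k+1}^m=L_k^n$ with $n<1$ says that the kick of strip $k+1$ exceeds the scale $L_k$ of the next strip met. For all $p,q>0$ we have $2^{pk}L_k^q\to0$ superexponentially. "For $k_0$ large" means that finitely many inequalities of this kind, or smallness conditions on $2^{-k_0}$, hold for all $k\ge k_0$.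

**Step 2: a region where the drift is constant.** *We arrange a flat background of the form (5).* Fix $x_*\in\mathbb R$, $y_*>0$, and let $\bar u=\frac{u_1+u_2}2$, $c_0=-\bar uy_*-\beta x_*-\gamma$. Choose $0<r\le\min(1,y_*/8)$ with $6r(\bar u+\beta)/y_*\le\frac{u_2-u_1}4$. Let $B=\{|x-x_*|\le2r,\ |y-y_*|\le2r\}$, and let $\vartheta\in C_c^\infty(\mathbb R^2;[0,1])$ with $\vartheta=1$ on $B$ and support in $\{|x-x_*|\le3r,\ |y-y_*|\le3r\}$, where $y\in[y_*/2,2y_*]$. Put
$$u^{(0)}=\bar u+\vartheta\Big(\frac{-c_0-\beta x-\gamma}y-\bar u\Big).$$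
Since $-c_0-\beta x-\gamma-\bar uy=\bar u(y_*-y)-\beta(x-x_*)$, which on the support of $\vartheta$ is at most $3r(\bar u+\beta)$ in absolute value, and $y\ge y_*/2$ there, $|u^{(0)}-\bar u|\le\frac{u_2-u_1}4$. On $B$, where $y>0$, $-u^{(0)}y-\beta x-\gamma\operatorname{sign}y=c_0$.

**Step 3: the oscillating modes.** *We superpose the wave packets.* Let $\psi\in C_c^\infty((y_*-2r,y_*+2r);[0,1])$ with $\psi=1$ on $[y_*-r,y_*+r]$, and $\chi\in C_c^\infty((0,1);[0,1])$ with $\chi=1$ on $[\frac14,\frac34]$. Let $a_k=x_*+2^{-k}$, $S_k=(a_k,a_k+\kappa_k)$ and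
$$\Theta_k(x)=\frac1{L_k}\Big((x-a_k)+\frac{(x-a_k)^2}{2\kappa_k}\Big),\quad\Phi_k=\Theta_k(x)+\frac y{\sqrt{L_k}},\quad v_k=\varepsilon L_k^{1+\alpha}\,\chi\Big(\frac{x-a_k}{\kappa_k}\Big)\psi(y)\sin\Phi_k, \tag{9}$$
$$v=\sum_{k\ge k_0}v_k,\qquad v^K=\sum_{k_0\le k\le K}v_k .$$
For $k_0$ large, $\kappa_k\le2^{-k-4}$ for $k\ge k_0$. Then the $x$-supports, contained in $S_k$, are disjoint and lie in $(x_*,x_*+2r)$.

Each $x$-derivative of $v_k$ costs at most a factor $C/L_k$: on $S_k$ we have $|\Theta_k'|\le2/L_k$, $|\Theta_k''|=1/(L_k\kappa_k)\le L_k^{-2}$, and a derivative of the cut-off costs $C/\kappa_k\le C/L_k$. Each $y$-derivative costs $C/\sqrt{L_k}$. Hence, with $C$ independent of $\varepsilon\le1$ and $k$,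
$$|\partial_xv_k|,\ |\partial_{yy}v_k|\le C\varepsilon L_k^\alpha,\qquad|\partial_yv_k|\le C\varepsilon L_k^{\alpha+1/2}. \tag{10}$$
Take $\varepsilon\le1$ so small that $|\partial_yv|\le\frac12$.

**Step 4: the friction.** *We read off $u$ from (1).* On $B$ put
$$b=\frac{c_0-yv_x-\frac12v_{yy}}{1+v_y},\qquad u=u^{(0)}-\frac{b-c_0}y,\qquad\text{and}\quad u=u^{(0)}\ \text{off }B. \tag{11}$$
On $x=x_*$ all terms with $v$ are read as $0$, consistently with the bounds $CL_k^\alpha\to0$. On $B$, $-uy-\beta x-\gamma=c_0+(b-c_0)=b$, so $b$ has the form (5) with this $u$; off $B$ we define $b$ by (5). Since $v=0$ near $\partial B$, $b=c_0$ there and the pieces match. Define $u_K,b_K$ in the same way from $v^K$. On $B$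
$$b-c_0=-\frac{yv_x+\frac12v_{yy}+c_0v_y}{1+v_y},$$
so $|b-c_0|\le C_1\varepsilon$. For $\varepsilon$ small, $|u-u^{(0)}|\le\frac{u_2-u_1}4$, whence $u\in[u_1,u_2]$; likewise $u_K\in[u_1,u_2]$.

**Step 5: regularity.** *We check (6).* As the supports are disjoint, $u-u^{(0)}=\sum_kf_k$ with
$$f_k=\frac{y\,\partial_xv_k+\frac12\partial_{yy}v_k+c_0\,\partial_yv_k}{y(1+\partial_yv_k)}\quad\text{(zero off }\operatorname{supp}v_k),$$
$$|f_k|\le CL_k^\alpha,\qquad|\partial_xf_k|\le CL_k^{\alpha-1},\qquad|\partial_yf_k|\le CL_k^{\alpha-1/2}. \tag{12}$$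
The derivative bounds follow from the cost rule: in $\partial_xf_k$ the terms $\partial_{xx}v_k$ and $\partial_{xyy}v_k$ are $O(L_k^{\alpha-1})$ and $\partial_{xy}v_k=O(L_k^{\alpha-1/2})$; in $\partial_yf_k$ the terms $\partial_{xy}v_k$ and $\partial_{yyy}v_k$ are $O(L_k^{\alpha-1/2})$ and $\partial_{yy}v_k=O(L_k^\alpha)$; derivatives of the denominator are multiplied by the $O(L_k^\alpha)$ numerator and are no larger. Moving first in $x$, then in $y$,
$$|f_k(x,y)-f_k(x',y')|\le CL_k^\alpha\Big(\min\big(1,\tfrac{|x-x'|}{L_k}\big)+\min\big(1,\tfrac{|y-y'|}{\sqrt{L_k}}\big)\Big).$$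
Since $\min(1,s)\le s^\alpha$ and $\min(1,s)\le s^{2\alpha}$, each $f_k$ satisfies (6) with the same $C$. For two given points at most two of the $f_k$ are nonzero at one of them, and $u^{(0)}$ is bounded and Lipschitz. So $u$ satisfies (6). Also $\sup|u-u_K|\le CL_{K+1}^\alpha\to0$, and $u$ is $C^\infty$ off $\{x_*\}\times\operatorname{supp}\psi$, which lies in a compact vertical segment.

**Constants.** Now $r,\varepsilon$ are fixed. From here on $c,C>0$ do not depend on $k,K,k_0$ or on the starting height $y_0$ below. $C_2$ bounds $|b|,|b_K|$ on $B$. The number $k_0$ is chosen after Lemmas 5 and 6.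

## Two particles released at distance $L_K$

Let $J=[y_*-\frac r4,y_*+\frac r4]$, $y_0\in J$, $T_0=2^{2-k_0}/y_*$. Since $u_K-\bar u\in C_c^\infty$, the smooth-friction case gives strong solutions for the drift $b_K$. So on one space with a BM $W$ and a filtration $(\mathcal F_t)$ (with the usual conditions) we may take $Z^1=(X^1,Y^1)$ and $Z^2=(X^2,Y^2)$, solving the equation with drift $b_K$ from $(x_*,y_0)$ and $(x_*-L_K,y_0)$, respectively.

**Proposition 4.** If $k_0$ is large, then $\mathbb P\big(\sup_{t\le T_0}|X^1_t-X^2_t|\ge L_{k_0}\big)\ge\frac12$ for all $K>k_0$ and all $y_0\in J$.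

The bound does not depend on $K$, while the initial distance $L_K$ tends to $0$. The proof takes this section and the next three.

**Step 1: localization.** *We keep both particles in $B$ with velocity near $y_*$.* Write $\xi=X^1-X^2$, $D=Y^1-Y^2$ and
$$\sigma=\inf\{t:\max_i|Y^i_t-y_0|\ge r/4\},\qquad T=\sigma\wedge T_0,\qquad\Omega_0=\Big\{\sup_{t\le2T_0}|W_t|\le r/16\Big\}.$$
For $t\le T$ we have $|Y^i-y_*|\le r/2$, so $Y^i\in[y_*/2,2y_*]$, and $\psi=1$ near $Y^i$. Since $2y_*T_0=8\cdot2^{-k_0}\le r$ and $L_K\le r$ for $k_0$ large, also $Z^i\in B$ for $t\le T$. Then $|Y^i_t-y_0|\le C_2T_0+|W_t|$ for $t\le T$, which for $k_0$ large is at most $r/8$ on $\Omega_0$. So $\Omega_0\subset\{\sigma>T_0\}$, that is, $T=T_0$ on $\Omega_0$. Also $\mathbb P(\Omega_0^c)\to0$ as $k_0\to\infty$.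

**Step 2: the martingale.** *We apply (3) in $B$.* For $t\le T$
$$M_t:=D_t+v^K(Z^1_t)-v^K(Z^2_t)=\int_0^tg_s\,dW_s,\qquad g=v^K_y(Z^1)-v^K_y(Z^2), \tag{13}$$
and $M$ is frozen after $T$; $M_0=0$ since $v^K=0$ for $x\le x_*$. For $t\le T$, as $\psi=1$ near $Y^i$, $|\partial_yv_j(Z^i)|\le\varepsilon L_j^{\alpha+1/2}1_{\{X^i\in S_j\}}$. Each $X^i$ increases with speed in $[y_*/2,2y_*]$, so it spends time at most $2\kappa_j/y_*$ in $S_j$. Below, "mode $j$ is seen" means that some $X^i$ is in $S_j$.

**Step 3: the clock.** *We name the times of passage.* For $k_0\le k\le K$ let $\tau_k,e_k$ be the hitting times by $X^1$ of $a_k-\kappa_k$ and $a_k+2\kappa_k$, and $\eta_k=\inf\{t:\max(X^1_t,X^2_t)\ge a_k\}$. On $\Omega_0$, $X^1_{T_0}\ge x_*+\frac{y_*}2T_0=x_*+2\cdot2^{-k_0}>a_{k_0}$. Since $\kappa_k\le2^{-k-4}$, we have $x_*<a_K-\kappa_K$ and $a_k+2\kappa_k<a_{k-1}-\kappa_{k-1}$. Hence on $\Omega_0$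
$$\tau_K<e_K<\tau_{K-1}<\dots<e_{k_0+1}<\tau_{k_0}<T_0=T .$$

**Step 4: upper bounds before strip $k$.** *We show that nothing large has happened before the pair reaches $a_k$.* Before $\eta_k\wedge T$ only modes $j>k$ are seen. Using $g^2\le2v^K_y(Z^1)^2+2v_y^K(Z^2)^2$, disjointness of the strips and (8),
$$\langle M\rangle_{\eta_k\wedge T}\le2\cdot2\sum_{j>k}\varepsilon^2L_j^{1+2\alpha}\,\frac{2\kappa_j}{y_*}=\frac{8\varepsilon^2}{y_*}\sum_{j>k}L_j^{2m}\le\frac{16}{y_*}L_{k+1}^{2m} \tag{14}$$
for $k_0$ large. Recall the exponential inequality: for a continuous local martingale $N$ with $N_0=0$, $\mathbb P(\sup|N|\ge a,\ \langle N\rangle_\infty\le q)\le2e^{-a^2/(2q)}$. So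
$$H_k=\Big\{\sup_{t\le\eta_k\wedge T}|M_t|\le2^kL_{k+1}^m=2^kL_k^n\Big\}\quad\text{satisfies}\quad\mathbb P(H_k^c)\le2e^{-c4^k}.$$
On $H_k$, for $t\le\eta_k\wedge T$: since $|v_j|\le L_j$, $L_{k+1}=L_k^\nu\le L_k^n$, $L_K\le L_k\le L_k^n$ and $T_0\le1$,
$$|D_t|\le2^kL_k^n+2L_{k+1}\le2^{k+1}L_k^n,\qquad|\xi_t|\le L_K+T_0\,2^{k+1}L_k^n\le2^{k+2}L_k^n\le\frac{\kappa_k}4, \tag{15}$$
the last step for $k_0$ large because $\theta<n$.

On $\Omega_0\cap H_k$ we have $\tau_k\le\eta_k$. Indeed, if $\eta_k<\tau_k$, then $X^1_{\eta_k}<a_k-\kappa_k$, so $X^2_{\eta_k}=a_k$ and $|\xi_{\eta_k}|>\kappa_k$, contradicting (15). Hence on $\Omega_0\cap H_k$ the event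
$$E_k=\big\{\tau_k<T,\ |M_{\tau_k}|\le2^kL_k^n,\ |\xi_{\tau_k}|\le2^{k+2}L_k^n\big\}\in\mathcal F_{\tau_k}$$
holds.

**Step 5: what is to be propagated.** *We set up the induction.* Let
$$A_k=\{\tau_k<T,\ |\xi_{\tau_k}|\ge L_k\}.$$
On $\Omega_0$, $A_K$ holds: before $\eta_K\wedge T$ no mode is seen, both drifts equal $c_0$, so $D\equiv0$ and $\xi\equiv L_K$; in particular the first particle leads, $\tau_K<\eta_K$, and $|\xi_{\tau_K}|=L_K$. We want to pass from $A_k$ to $A_{k-1}$ with failure probability $O(2^{-k})$.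

## The kick received in one strip

**Lemma 5.** For $k_0$ large and $k_0<k\le K$,
$$\mathbb P\Big(\Omega_0\cap E_k\cap A_k\cap\big\{|M_{e_k}|<2^{-k}L_k^m\ \text{ or }\ \sup_{[\tau_k,e_k]}|\xi|>\kappa_k\big\}\Big)\le C2^{-k}.$$

*Proof.* We drop the index $k$ from $L_k,\kappa_k,a_k,\tau_k,e_k,E_k,A_k$ and from $\Theta_k$. Let $F=E\cap A$, which lies in $\mathcal F_\tau$ and, since $\tau<T$ on it, in $\mathcal F_{\tau\wedge T}$. Let $\rho=\inf\{t\ge\tau:|\xi_t-\xi_\tau|\ge\kappa/2\}$ and $S=e\wedge T\wedge\rho$. Everything takes place on $F$; integrals over $[\tau,S]$ are set to $0$ off $F$.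

**Step 1: inside the strip the distance is frozen.** *We show that $\xi$ moves by much less than $L$.* On $F$ and $[\tau,S]$: $|\xi|\le\frac\kappa4+\frac\kappa2\le\kappa$ (by the last inequality in (15)), $X^1\in[a-\kappa,a+2\kappa]$, $X^2\in[a-2\kappa,a+3\kappa]$. Since $\kappa_j\le2^{-j-4}$, the interval $[a-2\kappa,a+3\kappa]$ meets no $S_j$ with $j\ne k$, so only mode $k$ is seen. Thus $g^2\le4\varepsilon^2L^{1+2\alpha}$. As $X^1$ covers at most $3\kappa$ with speed at least $y_*/2$, $S-\tau\le6\kappa/y_*$, and so $\langle M\rangle_S-\langle M\rangle_\tau\le CL^{1+2\alpha}\kappa=CL^{2m}$. By the exponential inequality the event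
$$G=\Big\{\sup_{[\tau,S]}|M_t-M_\tau|\le2^kL^m\Big\}\quad\text{satisfies}\quad\mathbb P(F\cap G^c)\le2e^{-c4^k}.$$
On $F\cap G$ and $[\tau,S]$, $|M_t|\le2^kL^n+2^kL^m\le2^{k+1}L^m$, and therefore
$$|D_t|\le2^{k+1}L^m+2L\le2^{k+2}L^m,\qquad|\xi_t-\xi_\tau|\le C2^kL^{m+\theta}<\frac\kappa2,\qquad|\xi_t|\le C2^kL^n. \tag{16}$$
The middle bound is $|D|$ times the duration $6\kappa/y_*$, and is below $\kappa/2$ for $k_0$ large; the last one holds because $|\xi_\tau|\le2^{k+2}L^n$ and $m+\theta>1>n$. So $\rho>S$ on $F\cap G$. As $e<T$ on $\Omega_0$, on $\Omega_0\cap F\cap G$ we have $S=e$ and $\sup_{[\tau,e]}|\xi|\le\kappa$. It remains to treat $M_e$.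

**Step 2: the integrand split into a main and an oscillating part.** *We compute $g^2$.* Let $\bar X=\frac{X^1+X^2}2$, $\bar Y=\frac{Y^1+Y^2}2$, $\chi_i=\chi(\frac{X^i-a}\kappa)$, $\bar\chi=\chi(\frac{\bar X-a}\kappa)$, $\Phi_i=\Theta(X^i)+Y^i/\sqrt L$, where the quadratic polynomial $\Theta$ is used on all of $\mathbb R$, and $\lambda=\xi_\tau/L$, so $|\lambda|\ge1$ on $F$. On $[\tau,S]$,
$$g=\varepsilon L^{\alpha+1/2}(\chi_1\cos\Phi_1-\chi_2\cos\Phi_2).$$
Since $(X^1-a)^2-(X^2-a)^2=2\xi(\bar X-a)$, exactly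
$$\Phi_1-\Phi_2=\frac{\xi_t}L\Big(1+\frac{\bar X-a}\kappa\Big)+\frac{D}{\sqrt L}. \tag{17}$$
On $G$, by (16), this differs from $\lambda(1+\frac{\bar X-a}\kappa)$ by at most $C2^k(L^{m+\theta-1}+L^{m-1/2})$. Also $|\chi_i-\bar\chi|\le C|\xi|/\kappa\le C2^kL^{n-\theta}$. Insert
$$(\cos\Phi_1-\cos\Phi_2)^2=1-\cos(\Phi_1-\Phi_2)+\tfrac12\cos2\Phi_1+\tfrac12\cos2\Phi_2-\cos(\Phi_1+\Phi_2).$$
On $F\cap G$ we get
$$\frac{g^2}{\varepsilon^2L^{1+2\alpha}}=\bar\chi^2\Big(1-\cos\big(\lambda(1+\tfrac{\bar X-a}\kappa)\big)\Big)+\bar\chi^2\Big(\tfrac12\cos2\Phi_1+\tfrac12\cos2\Phi_2-\cos(\Phi_1+\Phi_2)\Big)+R, \tag{18}$$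
with $|R|\le C2^kL^\varpi$, where $\varpi>0$ is the minimum of $m+\theta-1$, $m-\frac12$, $n-\theta$, $\frac{1-\theta}4$, $\frac\theta4$ (the last two are used below).

**Step 3: the oscillating terms integrate to little.** *We integrate by parts against the fast phase.* Let $\Psi\in\{2\Phi_1,2\Phi_2,\Phi_1+\Phi_2\}$. As $d\Phi_i=\frac1L(1+\frac{X^i-a}\kappa)Y^i\,dt+\frac1{\sqrt L}(b_K(Z^i)\,dt+dW)$,
$$d\Psi=\frac\mu L\,dt+\frac{\mathfrak b}{\sqrt L}\,dt+\frac2{\sqrt L}\,dW,$$
where $\mu=2(1+\frac{X^i-a}\kappa)Y^i$ for $\Psi=2\Phi_i$, $\mu=\sum_i(1+\frac{X^i-a}\kappa)Y^i$ for $\Psi=\Phi_1+\Phi_2$, and $|\mathfrak b|\le2C_2$. With $d\langle\Psi\rangle=\frac4L\,dt$, Itô's formula reads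
$$de^{i\Psi}=e^{i\Psi}\Big[\frac{i\mu-2}L\,dt+\frac{i\mathfrak b}{\sqrt L}\,dt+\frac{2i}{\sqrt L}\,dW\Big].$$
Since $\mu$ is real, $|i\mu-2|\ge2$: the factor never vanishes, even where the particle speed and the phase gradient would allow $\mu$ to be small. Put $q=\bar\chi^2/(i\mu-2)$. Then
$$\bar\chi^2e^{i\Psi}dt=Lq\,de^{i\Psi}-i\sqrt L\,q\,\mathfrak b\,e^{i\Psi}dt-2i\sqrt L\,q\,e^{i\Psi}dW .$$
Here $q$ is a smooth function of $(X^1,X^2,Y^1,Y^2)$ with $|q|\le\frac12$ and, on $[\tau,S]$, $|\partial_{X^i}q|\le C/\kappa$, $|\partial_{Y^i}q|,|\partial_{Y^iY^j}q|\le C$, because $\frac{X^i-a}\kappa$ and $Y^i$ are bounded there. Integrating by parts,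
$$\int_\tau^Sq\,de^{i\Psi}=\big[qe^{i\Psi}\big]_\tau^S-\int_\tau^Se^{i\Psi}dq-\int_\tau^S(\partial_{Y^1}q+\partial_{Y^2}q)\frac{2i}{\sqrt L}e^{i\Psi}ds,$$
$$dq=\sum_i\partial_{X^i}q\,Y^i\,dt+\sum_i\partial_{Y^i}q\,\big(b_K(Z^i)\,dt+dW\big)+\tfrac12\sum_{i,j}\partial_{Y^iY^j}q\,dt .$$
The drift of $q$ is at most $C/\kappa$, its diffusion coefficient at most $C$, the duration at most $6\kappa/y_*$. So the three terms of $\int q\,de^{i\Psi}$ have $L^2(\mathbb P)$-norms, on $F$, at most $1$, $C(1+\sqrt\kappa)$ and $C\kappa/\sqrt L$. The two remaining terms of $\int\bar\chi^2e^{i\Psi}ds$ contribute at most $C\sqrt L\,\kappa$ and $C\sqrt L\sqrt\kappa$ (Itô isometry). Hence $I=\int_\tau^S\bar\chi^2e^{i\Psi}ds$ satisfies, as $L\le\kappa\le1$,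
$$\mathbb E\big[1_F|I|^2\big]^{1/2}\le C\big(L+L\sqrt\kappa+\sqrt L\,\kappa+\sqrt{L\kappa}\big)\le C\sqrt{L\kappa},$$
$$\mathbb P\big(F,\ |I|>\kappa(L/\kappa)^{1/4}\big)\le C\,\frac{L\kappa}{\kappa^2(L/\kappa)^{1/2}}=C(L/\kappa)^{1/2}=CL^{(1-\theta)/2}. \tag{19}$$
Outside this event $|I|\le\kappa L^{(1-\theta)/4}\le\kappa L^\varpi$.

**Step 4: the main term.** *We evaluate it by changing variables from time to position.* On $\Omega_0\cap F\cap G$, $S=e$. At time $\tau$, $\bar X\le a-\kappa+\frac\kappa8<a$; at time $e$, $\bar X\ge a+2\kappa-\frac\kappa2>a+\kappa$; in between $\bar X$ increases with speed $\bar Y$. So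
$$\int_\tau^e\bar\chi^2\Big(1-\cos\big(\lambda(1+\tfrac{\bar X-a}\kappa)\big)\Big)ds=\int_a^{a+\kappa}\chi^2\big(\tfrac{x-a}\kappa\big)\Big(1-\cos\big(\lambda(1+\tfrac{x-a}\kappa)\big)\Big)\frac{dx}{\bar Y},$$
with $\bar Y$ taken at the time at which $\bar X=x$. As $\bar Y=Y^1-\frac D2$,
$$|\bar Y-Y^1_\tau|\le C\kappa+\sup_{[\tau,\tau+6\kappa/y_*]}|W-W_\tau|+C2^kL^m\le C(\kappa^{1/4}+2^kL^m)$$
off an event of probability at most $C\kappa/(\kappa^{1/4})^2=C\kappa^{1/2}$ (Doob and Chebyshev). Both velocities are at least $y_*/2$, so with $w=\frac{x-a}\kappa$ the main term equals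
$$\frac\kappa{Y^1_\tau}\,\Gamma(\lambda)+O\big(\kappa(\kappa^{1/4}+2^kL^m)\big),\qquad\Gamma(\lambda)=\int_0^1\chi(w)^2\big(1-\cos(\lambda(1+w))\big)\,dw .$$
$\Gamma$ is continuous. It is positive for $\lambda\ne0$, since the integrand is nonnegative and on $[\frac14,\frac34]$ it vanishes only at finitely many $w$. By Riemann–Lebesgue it tends to $\int\chi^2>0$ as $|\lambda|\to\infty$. So $\inf_{|\lambda|\ge1}\Gamma>0$; also $\Gamma\le2$.

**Step 5: the variance of the kick.** *We collect Steps 2–4.* Put $V_0=\varepsilon^2L^{2m}\,\Gamma(\lambda)/Y^1_\tau=\varepsilon^2L^{1+2\alpha}\kappa\,\Gamma(\lambda)/Y^1_\tau$ on $F$. It is $\mathcal F_{\tau\wedge T}$-measurable on $F$, and $cL^{2m}\le V_0\le CL^{2m}$. All errors in $\int_\tau^eg^2ds$ are at most $C\varepsilon^2L^{1+2\alpha}\kappa\cdot2^kL^\varpi$; here $\kappa^{1/4}=L^{\theta/4}\le L^\varpi$ and $L^m\le L^{m-1/2}\le L^\varpi$. So on $\Omega_0\cap F$, off an event of probability at most $2e^{-c4^k}+CL^{(1-\theta)/2}+C\kappa^{1/2}\le C2^{-k}$,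
$$S=e,\qquad\big|\langle M\rangle_e-\langle M\rangle_\tau-V_0\big|\le\delta V_0,\qquad\delta:=C2^kL^\varpi\le2^{-4k} \tag{20}$$
for $k_0$ large.

**Step 6: a kick with nearly known variance is rarely small.** *We pass to a Brownian motion run up to time $V_0$.* Let $\widehat M_s=1_F\int_\tau^{(\tau+s)\wedge S}g\,dW$, a continuous martingale for $(\mathcal F_{\tau\wedge T+s})_{s\ge0}$ starting at $0$. By Dambis–Dubins–Schwarz, on an enlargement of the space by an independent BM, $\widehat M_\infty=\mathsf B_{\langle\widehat M\rangle_\infty}$, where $\mathsf B$ is a BM for a time-changed filtration whose initial $\sigma$-field contains $\mathcal F_{\tau\wedge T}$. So $\mathsf B$ is independent of $\mathcal F_{\tau\wedge T}$, hence of $(M_\tau1_F,V_01_F,1_F)$.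

Given $\mathcal F_{\tau\wedge T}$, on $F$ the number $V_0$ is a constant, and
$$\sup_{|s-V_0|\le\delta V_0}|\mathsf B_s-\mathsf B_{V_0}|\le2\sup_{0\le h\le2\delta V_0}|\mathsf B_{(1-\delta)V_0+h}-\mathsf B_{(1-\delta)V_0}| .$$
By Doob and Chebyshev the left side is at most $\delta^{1/4}\sqrt{V_0}$ off an event of probability at most $C\delta V_0/(\delta^{1/2}V_0)=C\delta^{1/2}\le C2^{-2k}$. Off this event and that of (20), on $\Omega_0\cap F$, $M_e=M_\tau+\mathsf B_{\langle\widehat M\rangle_\infty}$ is within $\delta^{1/4}\sqrt{V_0}$ of $M_\tau+\mathsf B_{V_0}$. Since $2^{-k}L^m\le C2^{-k}\sqrt{V_0}$, the event $|M_e|<2^{-k}L^m$ then forces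
$$|M_\tau+\mathsf B_{V_0}|\le(C2^{-k}+\delta^{1/4})\sqrt{V_0}.$$
Conditionally on $\mathcal F_{\tau\wedge T}$, $\mathsf B_{V_0}/\sqrt{V_0}$ is standard normal, with density at most $\frac12$. So this has probability at most $C2^{-k}+\delta^{1/4}\le C2^{-k}$. $\square$

## The flight between two strips

**Lemma 6.** For $k_0$ large and $k_0<k\le K$,
$$\mathbb P\Big(\Omega_0\cap H_{k-1}\cap\big\{|M_{e_k}|\ge2^{-k}L_k^m,\ |\xi_{e_k}|\le\kappa_k,\ |\xi_{\tau_{k-1}}|<L_{k-1}\big\}\Big)\le C2^{-k}.$$

*Proof.* Call the event $\mathcal E$.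

**Step 1: the flight is free.** *We show that on $\mathcal E$ the distance is linear in time.* For $t\in[e_k,\tau_{k-1}]$ we have $X^1_t\in[a_k+2\kappa_k,a_{k-1}-\kappa_{k-1}]$ and $X^2_t\ge X^2_{e_k}\ge a_k+\kappa_k$. Also $X^2_t\le a_{k-1}$, because $\tau_{k-1}\le\eta_{k-1}$ on $\Omega_0\cap H_{k-1}$. So both particles are outside all $S_j$, where $v^K=0$ and $b_K=c_0$. Thus $D\equiv M_{e_k}$, $\xi_t=\xi_{e_k}+M_{e_k}(t-e_k)$, and $X^1_t=\hat x_t$, where for $t\ge e_k$
$$\hat x_t:=X^1_{e_k}+Y^1_{e_k}(t-e_k)+\tfrac12c_0(t-e_k)^2+\int_{e_k}^t(W_s-W_{e_k})\,ds .$$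

**Step 2: a dangerous time known in advance.** *We locate $\tau_{k-1}$.* On the $\mathcal F_{e_k}$-event $\{e_k<T,\ M_{e_k}\ne0\}$ let $t^*=e_k-\xi_{e_k}/M_{e_k}$, which is $\mathcal F_{e_k}$-measurable. On $\mathcal E$, $\xi_{\tau_{k-1}}=M_{e_k}(\tau_{k-1}-t^*)$, and since $L_k^m=L_{k-1}^n$,
$$|\tau_{k-1}-t^*|=\frac{|\xi_{\tau_{k-1}}|}{|M_{e_k}|}<\delta_k:=2^kL_{k-1}L_k^{-m}=2^kL_{k-1}^{1-n}. \tag{21}$$
The distance from $a_k+2\kappa_k$ to $a_{k-1}-\kappa_{k-1}$ is at least $2^{-k}-2^{-k-3}-2^{-k-3}=\frac342^{-k}$, and $X^1$ has speed at most $2y_*$, so $\tau_{k-1}-e_k\ge2^{-k-2}/y_*$. For $k_0$ large, $\delta_k\le2^{-k-3}/y_*\le T_0$, and therefore $t^*-e_k\ge2^{-k-3}/y_*$ and $t^*\le T_0+\delta_k\le2T_0$.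

**Step 3: the position at $t^*$ would have to be nearly prescribed.** *We compare $\hat x$ at $t^*$ and $\tau_{k-1}$.* On $\Omega_0$, for $e_k\le t\le2T_0$, $|\hat x_t'-Y^1_{e_k}|\le2|c_0|T_0+\frac r8\le\frac r4$ for $k_0$ large, so $0\le\hat x'_t\le2y_*$. As $\hat x_{\tau_{k-1}}=a_{k-1}-\kappa_{k-1}$, on $\mathcal E$
$$|\hat x_{t^*}-(a_{k-1}-\kappa_{k-1})|\le2y_*\delta_k .$$

**Step 4: the noise makes this unlikely.** *We use that $\hat x_{t^*}$ is Gaussian given the past.* The increments of $W$ after $e_k$ are independent of $\mathcal F_{e_k}$, and $\int_0^h(\text{BM})\,ds$ has variance $h^3/3$. So conditionally on $\mathcal F_{e_k}$, on $\{e_k<T,\ M_{e_k}\ne0,\ t^*-e_k\ge2^{-k-3}/y_*\}$, the variable $\hat x_{t^*}$ is Gaussian with variance $(t^*-e_k)^3/3\ge c2^{-3k}$ and density at most $C2^{3k/2}$. Hence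
$$\mathbb P(\mathcal E)\le C2^{3k/2}\delta_k=C2^{5k/2}L_{k-1}^{1-n}\le C2^{-k}.\qquad\square$$

## From $L_K$ up to $L_{k_0}$

**Proof of Proposition 4.** *We chain the two lemmas.* On $\Omega_0\cap\bigcap_{k_0\le k\le K}H_k$ all $E_k$ hold, and $A_K$ holds. Off the exceptional events of Lemmas 5 and 6,
$$A_K\ \Rightarrow\ |M_{e_K}|\ge2^{-K}L_K^m,\ |\xi_{e_K}|\le\kappa_K\ \Rightarrow\ A_{K-1}\ \Rightarrow\ \dots\ \Rightarrow\ A_{k_0}.$$
The first kind of implication is Lemma 5, the second Lemma 6 (recall that $\tau_{k-1}<T$ on $\Omega_0$). So $|\xi_{\tau_{k_0}}|\ge L_{k_0}$ with $\tau_{k_0}\le T_0$. The total exceptional probability is at most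
$$\mathbb P(\Omega_0^c)+\sum_{k\ge k_0}2e^{-c4^k}+C\sum_{k>k_0}2^{-k},$$
which is at most $\frac12$ for $k_0$ large, uniformly in $K$ and $y_0$. Fix such a $k_0$; now $u$ is fixed. $\square$

## No strong solution from the accumulation line

We now show: for $y_0\in J$, there is no solution from $(x_*,y_0)$ measurable with respect to the completion of $\sigma(W)$. Let $Z^{1,K},Z^{2,K}$, driven by $W$, be the pair above.

**Step 1: compactness.** *We extract a limit of the pairs as $K\to\infty$.* We have $|b_K(z)|\le C(1+|z|)$ uniformly in $K$. By Gronwall, pathwise, $\sup_{t\le N}|Z^{i,K}_t|\le C_N(1+\sup_{t\le N}|W_t|)$. So on $[0,N]$ the processes $X^{i,K}$ and $Y^{i,K}-W$ are Lipschitz with constant at most $C_N'(1+\sup_{t\le N}|W_t|)$, and the laws of $(Z^{1,K},Z^{2,K},W)$ on $C([0,\infty);\mathbb R^5)$ are tight. By Skorokhod's theorem, along a subsequence there are copies with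
$$(\tilde Z^{1,K},\tilde Z^{2,K},\tilde W^K)\to(\tilde Z^1,\tilde Z^2,\tilde W)\quad\text{a.s., locally uniformly.}$$
The copies satisfy their equations a.s., since this is a property of the joint law.

**Step 2: $\tilde W$ is a BM for the joint filtration.** *This is needed for $\tilde Z^i$ to be solutions.* Let $\mathcal G_t=\sigma(\tilde Z^1_s,\tilde Z^2_s,\tilde W_s;\,s\le t)$. For bounded continuous $h,h'$ on path space and $t\ge0$,
$$\mathbb E\big[h\big((\tilde Z^{1,K},\tilde Z^{2,K},\tilde W^K)_{\cdot\wedge t}\big)h'\big(\tilde W^K_{t+\cdot}-\tilde W^K_t\big)\big]=\mathbb E\big[h\big((\tilde Z^{1,K},\tilde Z^{2,K},\tilde W^K)_{\cdot\wedge t}\big)\big]\,\mathbb E\big[h'\big(\tilde W^K_{t+\cdot}-\tilde W^K_t\big)\big],$$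
since the original $W$ is a BM for a filtration to which $Z^{1,K},Z^{2,K}$ are adapted. Let $K\to\infty$: the same holds for the limit, so $\tilde W$ is a $(\mathcal G_t)$-BM.

**Step 3: the limit equation.** *We pass to the limit in a drift that is discontinuous at $y=0$.* Clearly $\tilde X^i_t=x_*+\int_0^t\tilde Y^i_s\,ds$, as $L_K\to0$. The process $\tilde Y^i_t-y_0-\tilde W_t=\lim_K\int_0^tb_K(\tilde Z^{i,K}_s)\,ds$ is $(\mathcal G_t)$-adapted, and locally Lipschitz in $t$ because the integrands are bounded on $[0,t]$ uniformly in $K$. So $\tilde Y^i$ is a semimartingale with $[\tilde Y^i]_t=t$, and the occupation times formula gives $\int_0^\infty1_{\{\tilde Y^i_s=0\}}ds=0$ a.s. Since $u_K\to u$ uniformly and $u$ is continuous, $b_K(\tilde Z^{i,K}_s)\to b(\tilde Z^i_s)$ whenever $\tilde Y^i_s\ne0$, hence for a.e. $s$. Dominated convergence yields $\tilde Y^i_t=y_0+\int_0^tb(\tilde Z^i_s)\,ds+\tilde W_t$.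

**Step 4: the two limits differ.** *We use Proposition 4.* Thus $\tilde Z^1,\tilde Z^2$ both solve (4)–(5) from $(x_*,y_0)$ with the same $\tilde W$. The set of paths with $\sup_{t\le T_0}|x^1_t-x^2_t|\ge L_{k_0}$ is closed, so by the portmanteau theorem
$$\mathbb P\Big(\sup_{t\le T_0}|\tilde X^1_t-\tilde X^2_t|\ge L_{k_0}\Big)\ge\tfrac12. \tag{22}$$
Pathwise uniqueness from $(x_*,y_0)$ fails, and Lemma 3 gives the claim. This already answers the question in the negative.

## No strong solution from any point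

Let $Z=(X,Y)$ be any solution from $z=(x,y)$, and let $\zeta=\inf\{t:X_t=x_*,\ Y_t\in J\}$, the hitting time of a closed set.

**Step 1: $\mathbb P(\zeta\le1)>0$.** *We steer the path to the segment $\{x_*\}\times J$.* Take $f(t)=y+2(y_*-y)t+\omega\,t(\frac12-t)$ on $[0,1]$. Then $f(0)=y$ and $f(\frac12)=y_*$; since $\int_0^{1/2}t(\frac12-t)\,dt=\frac1{48}\ne0$, we can choose $\omega$ with $x+\int_0^{1/2}f=x_*$. As $y_*>0$, $t\mapsto x+\int_0^tf$ crosses $x_*$ strictly increasingly at $t=\frac12$. On a short interval around $\frac12$ we have $|f-y_*|\le r/8$, and $x+\int_0^tf$ is below $x_*$ at its left end and above at its right end. So there is $\eta\in(0,1)$ such that every continuous $w$ on $[0,1]$ with $w_0=y$ and $\sup_{[0,1]}|w-f|<\eta$ satisfies $x+\int_0^tw=x_*$ and $w_t\in J$ for some $t\in[0,1]$. Choose $N$ with $|(x+\int_0^tw,\,w_t)|<N$ on $[0,1]$ for all such $w$, and let $\tau_N=\inf\{t:|Z_t|\ge N\}$.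

As $b$ is bounded on $\{|z|\le N\}$, Novikov's criterion and Girsanov's theorem give a measure $Q$, equivalent to $\mathbb P$ on events up to time $1$, under which $B_t=W_t+\int_0^{t\wedge\tau_N}b(Z_s)\,ds$, $t\le1$, is a BM. Let $A=\{\sup_{t\le1}|y+B_t-f(t)|<\eta\}$. Wiener measure charges uniform neighborhoods of continuous paths starting at $0$, so $Q(A)>0$. For $t\le\tau_N\wedge1$ we have $Y_t=y+B_t$ and $X_t=x+\int_0^t(y+B_s)\,ds$. So on $A$, $\tau_N\le1$ would give $|Z_{\tau_N}|<N$, which is impossible. Hence on $A$ these formulas hold on all of $[0,1]$, and $\zeta\le1$. As $Q$ and $\mathbb P$ are equivalent, $\mathbb P(\zeta\le1)\ge\mathbb P(A)>0$.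

**Step 2: measurable implies adapted.** *We need $\zeta$ to be a stopping time of the noise.* Suppose that $Z$ is measurable with respect to the completion of $\sigma(W)$. Since $W$ is a BM for the filtration of the solution, $(Z_s,W_s)_{s\le t}$ is independent of the increments of $W$ after $t$. Hence for bounded measurable $h$
$$h(Z_{\cdot\wedge t})=\mathbb E[h(Z_{\cdot\wedge t})\,|\,W]=\mathbb E[h(Z_{\cdot\wedge t})\,|\,W_{\cdot\wedge t}]\quad\text{a.s.}$$
So $Z$ is adapted to the augmented filtration $\mathcal F^W$, and $\zeta$ is an $\mathcal F^W$-stopping time.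

**Step 3: restart at $\zeta$.** *We separate past and future noise.* Work under $\mathbb P(\cdot\,|\,\zeta<\infty)$. By the strong Markov property of $W$, $W'_t=W_{\zeta+t}-W_\zeta$ is a BM independent of $\mathcal F^W_\zeta$; more generally $W'_{t+\cdot}-W'_t$ is a BM independent of $\mathcal F^W_{\zeta+t}$ for each $t\ge0$. Let $U=(W_{\cdot\wedge\zeta},\zeta,Y_\zeta)$, which is $\mathcal F^W_\zeta$-measurable with values in a Polish space, and $Z'=Z_{\zeta+\cdot}$. As $W_t=W_{t\wedge\zeta}+W'_{(t-\zeta)^+}$ is a measurable function of $(U,W')$, we have $Z'=\Xi(U,W')$ a.s. with $\Xi$ Borel, and the law of $(U,W')$ is a product. Let $\bar W$ be a BM and $Z^{\mathsf u}=\Xi(\mathsf u,\bar W)$ for a fixed value $\mathsf u$.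

**Step 4: $Z^{\mathsf u}$ satisfies the equation.** *We freeze the past.* A.s. $Z'$ starts at $(x_*,Y_\zeta)$ with $Y_\zeta\in J$ and satisfies the equation with $W'$. By Fubini, for a.e. value $\mathsf u$ of $U$, with last coordinate $y'\in J$, $Z^{\mathsf u}$ starts at $(x_*,y')$ and satisfies the equation with $\bar W$.

**Step 5: $\bar W$ is a BM for the filtration of $(Z^{\mathsf u},\bar W)$.** *This is the other half of being a solution.* Fix rational $t\ge0$ and bounded Borel $\varphi,h,h'$. Since $U$ and $(Z',W')_{\cdot\wedge t}$ are $\mathcal F^W_{\zeta+t}$-measurable,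
$$\mathbb E\big[\varphi(U)h\big((Z',W')_{\cdot\wedge t}\big)h'(W'_{t+\cdot}-W'_t)\big]=\mathbb E\big[\varphi(U)h\big((Z',W')_{\cdot\wedge t}\big)\big]\,\mathbb E\big[h'(W'_{t+\cdot}-W'_t)\big],$$
with expectations under $\mathbb P(\cdot\,|\,\zeta<\infty)$. As $\varphi$ is arbitrary and $(U,W')$ has a product law, for a.e. $\mathsf u$
$$\mathbb E\big[h\big((Z^{\mathsf u},\bar W)_{\cdot\wedge t}\big)h'(\bar W_{t+\cdot}-\bar W_t)\big]=\mathbb E\big[h\big((Z^{\mathsf u},\bar W)_{\cdot\wedge t}\big)\big]\,\mathbb E\big[h'(\bar W_{t+\cdot}-\bar W_t)\big].$$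
The exceptional null set depends on $t,h,h'$. Take $h,h'$ from countable families of indicators of sets forming $\pi$-systems that generate the Borel $\sigma$-fields: for a.e. $\mathsf u$ and all rational $t$, $(Z^{\mathsf u},\bar W)_{\cdot\wedge t}$ is independent of $\bar W_{t+\cdot}-\bar W_t$. For real $t$ take rationals $t_j\downarrow t$: $(Z^{\mathsf u},\bar W)_{\cdot\wedge t}$ is a function of $(Z^{\mathsf u},\bar W)_{\cdot\wedge t_j}$, hence independent of $\bar W_{t_j+\cdot}-\bar W_{t_j}$, which converges to $\bar W_{t+\cdot}-\bar W_t$ by continuity of paths. So $\bar W$ is a BM for the filtration of $(Z^{\mathsf u},\bar W)$.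

**Step 6: contradiction.** *We combine with the previous section.* For some $\mathsf u$, $(Z^{\mathsf u},\bar W)$ is a solution from $(x_*,y')$ with $y'\in J$, and $Z^{\mathsf u}=\Xi(\mathsf u,\bar W)$ is $\sigma(\bar W)$-measurable. We showed in the previous section that there is no such solution. Hence no solution from $z$ is measurable with respect to the completion of $\sigma(W)$. As $z$ was arbitrary, Theorem 1 is proved. $\blacksquare$
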